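
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}


\title[Finite intersections of B\'ezout overrings]{A completely integrally closed Pr\"ufer domain that is not a finite intersection of B\'ezout overrings}

\begin{abstract}
Every integrally closed domain is an intersection of two B\'ezout domains, and
every completely integrally closed domain is an intersection of two completely
integrally closed B\'ezout domains, if the two domains may lie in a field larger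
than the quotient field. We show that they cannot always be chosen inside the
quotient field. For $d\ge 2$ let $R_d$ be the ring of rational functions in
$\mathbb R(x_1,\dots,x_d)$ that have nonnegative order along every formal real
arc, that is, under every embedding of $\mathbb R(x_1,\dots,x_d)$ into
$\mathbb R((t))$ over $\mathbb R$. It is a completely integrally closed Pr\"ufer
domain, and it is not an intersection of finitely many B\'ezout overrings. The
obstruction is a parity: a real binary form of odd degree changes sign. By
contrast, $R_1$ and all Dedekind domains are intersections of two PID overrings.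
\end{abstract}


\section{The question and the answer}

All rings are integral domains. Let $R$ be a domain with quotient field $K$. An
\emph{overring} of $R$ is a ring $B$ with $R\subseteq B\subseteq K$. The domain
$R$ is \emph{integrally closed} if it contains every element of $K$ that is
integral over $R$. It is \emph{completely integrally closed} if it contains every
$z\in K$ for which some $0\ne r\in R$ satisfies $rz^n\in R$ for all $n\ge 1$.
The second property implies the first: if $z$ is integral of degree $k$ over $R$,
a common denominator of $1,z,\dots,z^{k-1}$ serves as $r$.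

A domain is a \emph{Pr\"ufer domain} if its localizations at maximal ideals are
valuation rings; equivalently, if its nonzero finitely generated ideals are
invertible. It is a \emph{B\'ezout domain} if its finitely generated ideals are
principal; by clearing denominators, its finitely generated fractional ideals are
then principal too. Thus a B\'ezout domain is a Pr\"ufer domain in which every
invertible ideal is principal. Valuation rings are B\'ezout domains, and an
integrally closed domain is the intersection of its valuation overrings, so it is
certainly an intersection of B\'ezout overrings, in general of infinitely many.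
How few will do? If one may leave the quotient field, two suffice: every
integrally closed domain is an intersection of two B\'ezout domains, and every
completely integrally closed domain is an intersection of two completely
integrally closed B\'ezout domains, where the two domains are subrings of some
field containing $K$; analogously, every Krull domain is the intersection of a PID
and a field inside some extension of $K$ (see \cite{FI}). The following question
is posed in \cite{FI}.

\begin{quote}
(a) Is every integrally closed domain an intersection of two B\'ezout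
overrings?

(b) Is every completely integrally closed domain an intersection of two
completely integrally closed B\'ezout overrings?
\end{quote}

One might well guess that the answer is yes. Invertible ideals can become
principal in an overring, and the information lost in one overring might be kept
in the other. For Dedekind domains this works
(Theorem~\ref{thm:complements}(3)). Nevertheless the answer to both questions is
no, and one ring refutes both.

For $d\ge 1$ let $K_d=\mathbb R(x_1,\dots,x_d)$. For an embedding of
$\mathbb R$-algebras $\varphi:K_d\to\mathbb R((t))$ put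
\[
v_\varphi=\operatorname{ord}_t\circ\varphi,\qquad
V_\varphi=\varphi^{-1}(\mathbb R[[t]]),\qquad
R_d=\bigcap_\varphi V_\varphi ,
\]
the intersection being taken over all such $\varphi$.

\begin{theorem}\label{thm:main}
$R_d$ is a completely integrally closed Pr\"ufer domain with quotient field
$K_d$. If $d\ge 2$, then $R_d$ is not the intersection of finitely many B\'ezout
overrings. In particular, $R_2$ shows that the answers to {\rm (a)} and {\rm (b)}
are both negative.
\end{theorem}

\begin{theorem}\label{thm:complements}
\begin{enumerate}
\item[(1)] For $d\ge 2$, $R_d$ is not a finite intersection of overrings with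
trivial Picard group, nor of overrings that are GCD domains.
\item[(2)] $R_1$ is not a B\'ezout domain, but it is an intersection of two PID
overrings. Hence $R_d$ is a finite intersection of B\'ezout overrings if and only
if $d=1$.
\item[(3)] Every Dedekind domain is an intersection of two PID overrings.
\end{enumerate}
\end{theorem}

The words ``finitely many'' cannot be dropped from Theorem~\ref{thm:main}: we
shall see that the rings $V_\varphi$ are discrete valuation rings (DVRs), so $R_d$
is by definition an intersection of PID overrings.

\subsection*{The idea}
We call an embedding $\varphi$ as above an \emph{arc}, more precisely a formal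
real arc. Then $R_d$ consists of the functions without a pole along any arc. Take
$d=2$, and consider the arcs through the origin of a coordinate plane with
coordinates $u,v$. Suppose that the elements of an overring $B$ have no poles
along these arcs and that $uB+vB=gB$. Then along each of them the order of $g$ is
the smaller of the orders of $u$ and $v$. Heuristically, $g/u$ has neither zeros
nor poles near the directions $(1:s)$ with $s\in\mathbb R$, so it has a constant
sign there, and then $g/v\approx (g/u)/s$ has opposite signs for $s>0$ and $s<0$.
But in the same way $g/v$ should have a constant sign near the direction $(0:1)$,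
where $s$ passes from $+\infty$ to $-\infty$. So $g$ does not exist: the circle
$\mathbb P^1(\mathbb R)$ of directions carries a parity obstruction.

In dimension one there is a single such circle, $\mathbb R\cup\{\infty\}$
itself, and removing one point of it destroys the obstruction; this is why two
overrings suffice for $R_1$. In dimension two every blow-up creates a new
circle. Given finitely many B\'ezout overrings, we blow up repeatedly along
suitable arcs. Each round of blow-ups excludes one more of the overrings, and what
remains is a family of arcs for which no overring is left.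

\section{Arcs and the ring $R_d$}\label{sec:basic}

Two elementary facts on power series are used throughout.

\begin{lemma}\label{lem:exp}
If $\lambda_1,\lambda_2,\dots\in\mathbb R$ are linearly independent over
$\mathbb Q$, then the series $e^{\lambda_i t}\in\mathbb R[[t]]$ are
algebraically independent over $\mathbb R(t)$.
\end{lemma}

\begin{proof}
Distinct monomials in the $e^{\lambda_i t}$ are exponentials $e^{\mu t}$ with
distinct $\mu$. So it suffices to show that exponentials
$e^{\mu_1t},\dots,e^{\mu_kt}$ with distinct $\mu_j$ are always linearly
independent over $\mathbb R(t)$. If not, then after clearing denominators there is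
a relation $\sum_{j=1}^k p_j e^{\mu_jt}=0$ with distinct $\mu_j$ and nonzero
$p_j\in\mathbb R[t]$; choose one with $k\ge1$ minimal. Then $k\ge 2$. Multiply by
$e^{-\mu_1t}$ and differentiate $1+\deg p_1$ times. The first term disappears. For
$j\ge 2$ put $\nu=\mu_j-\mu_1\ne0$. Differentiation turns $pe^{\nu t}$ into
$(p'+\nu p)e^{\nu t}$, and $\deg(p'+\nu p)=\deg p$. So we obtain a relation with
$k-1$ nonzero terms, a contradiction.
\end{proof}

In particular $e^t$ is transcendental over $\mathbb R(t)$, and there are
infinitely many series in $\mathbb R[[t]]$ that are algebraically independent over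
$\mathbb R(t)$, since $\mathbb R$ has infinite dimension over $\mathbb Q$.

\begin{lemma}\label{lem:squares}
For $h\in\mathbb R((t))$ we have $\operatorname{ord}(1+h^2)=
\min(0,2\operatorname{ord}h)$. Hence $\frac{1}{1+h^2}$, $\frac{h}{1+h^2}$ and
$\frac{h^2}{1+h^2}$ lie in $\mathbb R[[t]]$.
\end{lemma}

\begin{proof}
The leading coefficients of $1$ and of $h^2$ (if $h\ne0$) are positive, so they
cannot cancel.
\end{proof}

If $K_d=\mathbb R(u_1,\dots,u_d)$, then giving an embedding $\varphi$ is the same
as giving the series $\varphi(u_i)\in\mathbb R((t))$, which can be any $d$ series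
algebraically independent over $\mathbb R$. In particular embeddings exist: take
$u_i\mapsto te^{\lambda_it}$ with $\lambda_1,\dots,\lambda_d$ linearly independent
over $\mathbb Q$.

\begin{proposition}\label{prop:basic}
Let $K=K_d$ and $R=R_d$.
\begin{enumerate}
\item[(i)] Each $V_\varphi$ is a DVR with quotient field $K$ and residue field
$\mathbb R$.
\item[(ii)] For every $f\in K$ the elements
$\frac1{1+f^2},\ \frac f{1+f^2},\ \frac{f^2}{1+f^2}$ lie in $R$. Hence $K$ is the
quotient field of $R$.
\item[(iii)] $R$ is completely integrally closed.
\item[(iv)] $R$ is a Pr\"ufer domain.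
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The valuation $v_\varphi$ has values in $\mathbb Z$. It is nontrivial: if
$v_\varphi(x_1)\ge0$ and $c$ is the constant term of $\varphi(x_1)$, then
$x_1-c\ne0$ and $v_\varphi(x_1-c)>0$. The residue field embeds into
$\mathbb R=\mathbb R[[t]]/(t)$ and contains the image of
$\mathbb R\subseteq V_\varphi$, so it is $\mathbb R$.

(ii) The first claim is Lemma~\ref{lem:squares} applied to $h=\varphi(f)$ for
every $\varphi$. So $f=\frac f{1+f^2}\big/\frac1{1+f^2}$ is a quotient of elements
of $R$.

(iii) If $0\ne r\in R$, $0\neq z\in K$ and $rz^n\in R$ for all $n\ge1$, then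
$v_\varphi(r)+nv_\varphi(z)\ge0$ for all $n\ge 1$ and all $\varphi$. Hence
$v_\varphi(z)\ge0$ for all $\varphi$, that is, $z\in R$.

(iv) Let $M$ be a maximal ideal of $R$ and $0\ne f\in K$. The elements
$\frac1{1+f^2}$ and $\frac{f^2}{1+f^2}$ of $R$ have sum $1$, so one of them is
not in $M$. If it is the first, then $f=\frac f{1+f^2}\big/\frac1{1+f^2}\in R_M$. If
it is the second, then $f^{-1}=\frac f{1+f^2}\big/\frac{f^2}{1+f^2}\in R_M$. So
$R_M$ is a valuation ring.
\end{proof}

This is the first assertion of Theorem~\ref{thm:main}. The rest of the theorem
concerns principal ideals.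

\section{One variable: a parity obstruction, and an escape}\label{sec:one}

The case $d=1$ shows the obstruction in its simplest form, and shows why it alone
is not enough.

\begin{proposition}\label{prop:one}
$R_1$ is not a B\'ezout domain, but it is an intersection of two PID overrings.
\end{proposition}

\begin{proof}
Write $x=x_1$. We first list the rings $V_\varphi$. By
Proposition~\ref{prop:basic}(i) each of them is a DVR $V$ with quotient field
$\mathbb R(x)$, containing $\mathbb R$ and with residue field $\mathbb R$. If
$x\in V$ has residue $c\in\mathbb R$, then $x-c\in\mathfrak m_V$, so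
$\mathfrak m_V\cap\mathbb R[x]=(x-c)$ and $\mathbb R[x]_{(x-c)}\subseteq V$. A DVR
has no overrings except itself and its quotient field, so
$V=\mathbb R[x]_{(x-c)}=:V_c$. If $x\notin V$, then $x^{-1}\in\mathfrak m_V$ and
in the same way $V=\mathbb R[x^{-1}]_{(x^{-1})}=:V_\infty$. Conversely, all these
rings occur among the $V_\varphi$: take $x\mapsto c+t$ and $x\mapsto t^{-1}$. So
\[
R_1=V_\infty\cap\bigcap_{c\in\mathbb R}V_c .
\]

\emph{$R_1$ is not B\'ezout.} Otherwise $R_1+xR_1=gR_1$ for some $g$. Comparing
orders in each $V_c$ and in $V_\infty$ we find that $g$ has order $0$ at all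
$c\in\mathbb R$ and order $-1$ at infinity. Write $g=p/q$ with $p,q\in\mathbb R[x]$
coprime. Neither $p$ nor $q$ has a real zero, so both have even degree. Then the
order $\deg q-\deg p$ of $g$ at infinity is even, a contradiction.

\emph{Two PIDs.} A fraction in lowest terms lies in
$B_1=\bigcap_{c\in\mathbb R}V_c$ if and only if its denominator has no real zeros.
So $B_1$ is a localization of $\mathbb R[x]$, hence a PID. The automorphism
$x\mapsto x^{-1}$ of $\mathbb R(x)$ maps $V_c$ to $V_{1/c}$ for $c\ne0$ and $V_0$
to $V_\infty$. So it maps $B_1$ onto
$B_2=V_\infty\cap\bigcap_{c\ne0}V_c$, which is therefore also a PID. Clearly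
$B_1\cap B_2=R_1$.
\end{proof}

To exclude such an escape we need a supply of obstructions such that no overring
in a finite intersection can avoid all of them. Section~\ref{sec:finite} shows
what is required, Section~\ref{sec:blowup} how blowing up renews the supply, and
Sections~\ref{sec:parity} and~\ref{sec:proof} establish the obstructions and
complete the proof.

\section{What a finite intersection must satisfy}\label{sec:finite}

\begin{lemma}\label{lem:contain}
If $R_d=B_1\cap\dots\cap B_n$ with overrings $B_i$ of $R_d$, then each $V_\varphi$
contains some $B_i$.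
\end{lemma}

\begin{proof}
Let $R=R_d$, $V=V_\varphi$ and $S=R\setminus\mathfrak m_V$, a multiplicative
set of units of $V$. First, $V\subseteq R_S$: let $f\in V$ have residue
$c\in\mathbb R$. Then $1+f^2$ has residue $1+c^2\ne0$, so $s=\frac1{1+f^2}$ is
a unit of $V$. By Proposition~\ref{prop:basic}(ii), $s\in S$ and
$f=\frac f{1+f^2}\big/s\in R_S$.

Suppose that no $B_i$ is contained in $V$. Then $(B_i)_S$ is a subring of $K_d$
that contains $R_S\supseteq V$ and is not contained in $V$. As $V$ is a DVR,
$(B_i)_S=K_d$. Choose $z\in K_d$ with $v_\varphi(z)<0$ and write $z=b_i/s_i$ with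
$b_i\in B_i$, $s_i\in S$, for $i=1,\dots,n$. Then $z\,s_1\cdots s_n$ lies in
every $B_i$, hence in $R\subseteq V$. But its value is $v_\varphi(z)<0$, a
contradiction.
\end{proof}

Both hypotheses on the $B_i$ enter here: finiteness in forming the product
$s_1\cdots s_n$, and the inclusion $B_i\subseteq K_d$ in concluding that
$(B_i)_S=K_d$.

So it suffices to find, for given B\'ezout overrings $B_1,\dots,B_n$, a single
$V_\varphi$ that contains none of them. We shall work with families of rings
$V_\varphi$ and need two statements about them. The first is that a B\'ezout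
overring cannot be contained in \emph{all} members of a family
(Lemma~\ref{lem:nonprincipal}). The second is that if $B_i$ is not contained in
\emph{one} member, then there is a smaller family of the same kind such that $B_i$
is contained in \emph{none} of its members (Lemma~\ref{lem:blowup}). We now
introduce the families and prove the second statement.

\section{Blowing up along an arc}\label{sec:blowup}

Fix $d$ and let $K=K_d$. A \emph{coordinate system} is a $d$-tuple
$u=(u_1,\dots,u_d)$ with $K=\mathbb R(u_1,\dots,u_d)$. Let
\[
O(u)=\mathbb R[u_1,\dots,u_d]_{(u_1,\dots,u_d)},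
\]
let $\mathfrak m(u)$ be its maximal ideal, and let
\[
\mathcal V(u)=\{V_\varphi:\ \varphi(u_i)\in t\,\mathbb R[[t]]\ \text{for all } i\}.
\]
The condition means that all $u_i$ lie in the maximal ideal of $V_\varphi$, so it
depends only on the ring $V_\varphi$. These are the rings that belong to arcs
through the origin of the system $u$. By Section~\ref{sec:basic} the family
$\mathcal V(u)$ is nonempty. If $V\in\mathcal V(u)$, then a polynomial in $u$ with
nonzero constant term is a unit of $V$. Hence
\begin{equation}\label{eq:dominate}
O(u)\subseteq V\quad\text{and}\quad \mathfrak m_V\cap O(u)=\mathfrak m(u)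
\qquad\text{for all }V\in\mathcal V(u).
\end{equation}

That $V$ does not contain a given $0\ne b\in K$ means $b^{-1}\in\mathfrak m_V$. If
$b^{-1}\in\mathfrak m(u)$, then by \eqref{eq:dominate} this holds for all members
of $\mathcal V(u)$ at once. In general $b^{-1}$ is not in $O(u)$, but we can change
the coordinates.

In examples and explanations we speak of the \emph{direction} of an arc through
the origin. If $u_i\mapsto\alpha_i$ and $r=\min_i\operatorname{ord}\alpha_i$, it is
the point $(a_1:\dots:a_d)$ of real projective space, where $a_i$ is the
coefficient of $t^r$ in $\alpha_i$.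

\begin{example}
Let $d=2$ and let $\varphi$ be given by $u_1\mapsto t$, $u_2\mapsto te^t$. For
$b=u_1/(u_2-u_1)$ we have $\varphi(b^{-1})=e^t-1$, so $b\notin V_\varphi$. The ring
of the arc $u_1\mapsto t$, $u_2\mapsto -te^t$ also belongs to $\mathcal V(u)$, but
this arc maps $b^{-1}$ to $-e^t-1$, a unit, so its ring contains $b$. Both arcs
pass through the origin, and they leave it in different directions, $(1:1)$ and
$(1:-1)$. Put $w_1=u_1$ and $w_2=u_2/u_1-1$. The system $w$ retains only arcs
whose direction is that of $\varphi$, and $b^{-1}=w_2\in\mathfrak m(w)$. So $b$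
lies in no member of $\mathcal V(w)$.
\end{example}

In general one follows the arc $\varphi$ through several such changes of
coordinates, until $b^{-1}$ lies in the local ring.

\begin{lemma}\label{lem:blowup}
Let $V_\varphi\in\mathcal V(u)$ and $b\in K\setminus V_\varphi$. There is a
coordinate system $u'$ with $\mathcal V(u')\subseteq\mathcal V(u)$ such that
$b\notin V'$ for every $V'\in\mathcal V(u')$.
\end{lemma}

\begin{proof}
\emph{One step.} Choose $j$ with $v_\varphi(u_j)$ minimal. Put $w_j=u_j$ and, for
$i\ne j$, $w_i=u_i/u_j-c_i$, where $c_i\in\mathbb R$ is the constant term of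
$\varphi(u_i/u_j)\in\mathbb R[[t]]$. Then $w$ is a coordinate system, and
$V_\varphi\in\mathcal V(w)$ by the choice of the $c_i$. Conversely $u_j=w_j$ and
$u_i=w_j(w_i+c_i)$ for $i\ne j$. We read off three facts.
\begin{itemize}
\item $\mathcal V(w)\subseteq\mathcal V(u)$, because the $u_i$ lie in $\mathfrak m_V$
if the $w_i$ do.
\item $O(u)\subseteq O(w)$, because a polynomial in $u$ is a polynomial in $w$ with
the same constant term.
\item $\mathfrak m(u)\subseteq e\,O(w)$ with $e=u_j$, because every $u_i$ is a
multiple of $u_j=w_j$ in $O(w)$; moreover $v_\varphi(e)\ge1$.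
\end{itemize}

\emph{Iteration.} Write $b^{-1}=Q/P$ with nonzero $P,Q\in O(u)$. Since
$v_\varphi(b)<0$, we have $v_\varphi(Q)>v_\varphi(P)\ge0$. If $P\in\mathfrak m(u)$,
then also $Q\in\mathfrak m(u)$, by \eqref{eq:dominate} for $V_\varphi$. Perform a
step and replace $P,Q$ by $P/e,Q/e\in O(w)$. The quotient $Q/P$ is unchanged, and
the nonnegative integer $v_\varphi(P)$ has decreased. After finitely many steps we
reach a system $u'$ with $V_\varphi\in\mathcal V(u')\subseteq\mathcal V(u)$ for
which $P$ is a unit of $O(u')$. Then $b^{-1}=Q/P\in O(u')$, and
$v_\varphi(b^{-1})>0$ gives $b^{-1}\in\mathfrak m(u')$. By \eqref{eq:dominate},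
$b^{-1}\in\mathfrak m_{V'}$, that is, $b\notin V'$, for every
$V'\in\mathcal V(u')$.
\end{proof}

\section{The parity obstruction in the plane}\label{sec:parity}

We turn to the other statement: a B\'ezout overring $B$ cannot be contained in all
members of $\mathcal V(u)$. The ideal to look at is $u_1B+\dots+u_dB$. A generator
$g=P/Q$ would have to satisfy
$v_\varphi(g)=\min_iv_\varphi(u_i)$ for all $V_\varphi\in\mathcal V(u)$. For $d=2$
this is excluded by the following lemma. We call a pair
$\alpha=(\alpha_1,\alpha_2)\in(t\mathbb R[[t]])^2$ \emph{admissible} if
$\alpha_1,\alpha_2$ are algebraically independent over $\mathbb R$. Admissible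
pairs are the arcs through the origin of a plane, and no nonzero polynomial in
$\mathbb R[u,v]$ vanishes at one of them.

\begin{lemma}\label{lem:parity}
There are no nonzero $P,Q\in\mathbb R[u,v]$ such that
\begin{equation}\label{eq:min}
\operatorname{ord}P(\alpha)-\operatorname{ord}Q(\alpha)
=\min(\operatorname{ord}\alpha_1,\operatorname{ord}\alpha_2)
\end{equation}
for every admissible pair $\alpha=(\alpha_1,\alpha_2)$.
\end{lemma}

Before the proof, consider the case that $P$ and $Q$ are \emph{coprime
forms}, of degrees $m$ and $n$. On an arc with minimal order $1$ in a general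
direction the left side of \eqref{eq:min} is $m-n$ and the right side is $1$. So
$m=n+1$, and $PQ$ has odd degree $2n+1$. Hence it has a real zero in
$\mathbb P^1(\mathbb R)$, which we may move to $(1:0)$. As $P$ and $Q$ are
coprime, exactly one of them vanishes at $(1,0)$. Take $\alpha=(t,t^2e^t)$, an arc
in this direction. Then $P(\alpha)=t^mP(1,te^t)$ and $Q(\alpha)=t^nQ(1,te^t)$. If
$P(1,0)=0$, the left side of \eqref{eq:min} is at least $(m+1)-n=2$. If
$Q(1,0)=0$, it is at most $m-(n+1)=0$. But the right side is $1$.

For general $P,Q$ one looks at the lowest forms $P_m,Q_n$. The same argument works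
if these are coprime, but they need not be so even if $P$ and $Q$ are, and then a
common zero of $P_m$ and $Q_n$ may give no contradiction.

\begin{example}
Let $P=u(v^2+u^4)$ and $Q=v^2+2u^4$. These are coprime, with lowest forms $uv^2$
and $v^2$. Since the leading coefficients of squares are positive,
$v^2+u^4$ and $v^2+2u^4$ have the same order along every arc, so the left side of
\eqref{eq:min} is $\operatorname{ord}\alpha_1$. On all arcs in the direction
$(1:0)$, where both lowest forms vanish, \eqref{eq:min} is true. It fails only on
arcs in the direction $(0:1)$. Note that $P_mQ_n=uv^4$ vanishes at $(1:0)$ to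
even order and at $(0:1)$ to odd order.
\end{example}

This suggests using a zero of $P_mQ_n$ of \emph{odd} multiplicity. There $PQ$
changes sign between nearby arcs, and this forces an actual real branch of the
curve $PQ=0$. A branch belongs to only one of the two coprime polynomials $P$ and
$Q$, so on arcs very close to it the two sides of \eqref{eq:min} are far apart.

\begin{proof}[Proof of Lemma~\ref{lem:parity}]
Suppose that $P,Q$ satisfy \eqref{eq:min} for all admissible pairs. Dividing both
by their greatest common divisor does not change the left side, so we may assume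
that $P,Q$ are coprime. Let $P_m,Q_n$ be their nonzero homogeneous parts of lowest
degrees $m,n$.

\emph{Step 1: $m-n=1$.} Choose $(a,b)\in\mathbb R^2\setminus\{0\}$ with
$P_m(a,b)Q_n(a,b)\ne0$, and $e_1,e_2\in\mathbb R[[t]]$ algebraically independent
over $\mathbb R(t)$. Then $\alpha=(t(a+te_1),t(b+te_2))$ is an admissible pair
whose right side in \eqref{eq:min} is $1$. Moreover
$P(\alpha)=t^m(P_m(a,b)+t(\cdots))$ has order $m$, and likewise $Q(\alpha)$ has
order $n$.

\emph{Step 2: a sign change.} By Step 1 the nonzero real binary form $F=P_mQ_n$
has odd degree $2n+1$. It is a product of real linear forms and irreducible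
quadratic forms, so some real linear form divides $F$ to exactly an odd power
$k$. The hypothesis is invariant under linear changes of coordinates: for
$T\in\mathrm{GL}_2(\mathbb R)$ the pair $T\alpha$ is admissible if $\alpha$ is,
with the same minimal order, so $P\circ T$ and $Q\circ T$ also satisfy
\eqref{eq:min}; they are coprime and have lowest forms $P_m\circ T$ and
$Q_n\circ T$. So we may assume that the linear form is $v$. Then
$F=v^kH$ with $H(1,0)\ne0$, and $F(1,s)=s^kH(1,s)$. As $k$ is odd, there are real
numbers $s_1<0<s_2$ such that $F(1,s_1)$ and $F(1,s_2)$ have opposite signs.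

\emph{Step 3: a real branch.} Put
\[
\tilde P(s)=P(t,ts),\quad \tilde Q(s)=Q(t,ts)\in\mathbb R[t][s],\qquad
G=\tilde P\tilde Q\ne0 .
\]
Let $\mathcal P=\bigcup_{N\ge1}\mathbb R((t^{1/N}))$ be the field of real Puiseux
series, in which a nonzero element is positive if its leading coefficient is. It is
a real closed field \cite[Ch.~2]{BPR}. So polynomials over $\mathcal P$
have the intermediate value property. Now
\[
G(s_i)=t^{m+n}\bigl(F(1,s_i)+t(\cdots)\bigr)\qquad(i=1,2),
\]
so $G(s_1)$ and $G(s_2)$ have opposite signs in $\mathcal P$. Hence there is
$\sigma\in\mathcal P$ with $s_1<\sigma<s_2$ and $G(\sigma)=0$. A series of negative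
order is, in absolute value, larger than every real number. So $\sigma$ has
nonnegative order and $\sigma\in\mathbb R[[\tau]]$ with $\tau=t^{1/N}$ for some
$N\ge 1$. Also $\sigma$, a zero of $G$, is algebraic over
$\mathbb R(t)\subseteq\mathbb R(\tau)$.

The coprime polynomials $P,Q\in\mathbb R[u,v]$ remain coprime in
$\mathbb R(u)[v]$, by Gauss's lemma. The substitution $u=t$, $v=ts$ is an
isomorphism $\mathbb R(u)[v]\to\mathbb R(t)[s]$, so $\tilde P,\tilde Q$ are coprime
in $\mathbb R(t)[s]$ and have no common zero in any extension field. Thus exactly
one of $\tilde P(\sigma),\tilde Q(\sigma)$ is $0$.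

\emph{Step 4: contradiction.} The branch $(t,t\sigma)$ itself is not admissible,
because $\sigma$ is algebraic over $\mathbb R(t)$; so we perturb it. For $L\ge1$
let
\[
\sigma_L=\sigma+\tau^Le^\tau,\qquad
\alpha=(\tau^N,\tau^N\sigma_L)\in(\tau\mathbb R[[\tau]])^2 .
\]
Since $\sigma$ is algebraic and $e^\tau$ is transcendental over $\mathbb R(\tau)$,
$\sigma_L$ is transcendental over $\mathbb R(\tau)$. So $\alpha_1,\alpha_2$ are
algebraically independent over $\mathbb R$, and \eqref{eq:min} applies, with $\tau$
as the name of the variable. Its right side is $N$, because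
$\sigma_L\in\mathbb R[[\tau]]$. Since $t=\tau^N$, we have
\[
P(\alpha)=\tilde P(\sigma_L)\equiv\tilde P(\sigma),\qquad
Q(\alpha)=\tilde Q(\sigma_L)\equiv\tilde Q(\sigma)
\pmod{\tau^L\mathbb R[[\tau]]}.
\]

If $\tilde P(\sigma)=0\ne\tilde Q(\sigma)$, let
$q=\operatorname{ord}_\tau\tilde Q(\sigma)$. For $L>q+N$ the left side of
\eqref{eq:min} is at least $L-q>N$.

If $\tilde Q(\sigma)=0\ne\tilde P(\sigma)$, let
$p=\operatorname{ord}_\tau\tilde P(\sigma)$. For $L>p$ the left side of
\eqref{eq:min} is at most $p-L<0<N$.

Both cases contradict \eqref{eq:min}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}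

\begin{lemma}\label{lem:nonprincipal}
Let $d\ge2$, let $u$ be a coordinate system of $K_d$, and let $B$ be an overring of
$R_d$ with $B\subseteq V$ for all $V\in\mathcal V(u)$. Then the fractional ideal
$u_1B+\dots+u_dB$ is not principal. In particular, $B$ is not a B\'ezout domain.
\end{lemma}

\begin{proof}
Suppose $\sum_iu_iB=gB$. Then $u_i=a_ig$ and $g=\sum_ic_iu_i$ with
$a_i,c_i\in B\subseteq V_\varphi$, so
\begin{equation}\label{eq:g}
v_\varphi(g)=\min_iv_\varphi(u_i)\qquad\text{for every }V_\varphi\in\mathcal V(u).
\end{equation}
Write $g=P/Q$ with nonzero polynomials $P,Q\in\mathbb R[u_1,\dots,u_d]$.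

\emph{The case $d=2$.} The embeddings $\varphi$ with $V_\varphi\in\mathcal V(u)$ are
exactly the maps $u_i\mapsto\alpha_i$ with $(\alpha_1,\alpha_2)$ admissible. So
\eqref{eq:g} is \eqref{eq:min}, which contradicts Lemma~\ref{lem:parity}.

\emph{The case $d\ge3$.} We restrict $P$ and $Q$ to a plane, by means of arcs close
to it. Choose $a\in\mathbb R^d\setminus\{0\}$ with $P(a)Q(a)\ne0$. A real linear
change of $u_1,\dots,u_d$ changes neither $\mathcal V(u)$, nor $\sum_iu_iB$, nor
$\min_iv_\varphi(u_i)$. So we may assume $a=(1,0,\dots,0)$. Then
\[
p(u_1,u_2)=P(u_1,u_2,0,\dots,0),\qquad q(u_1,u_2)=Q(u_1,u_2,0,\dots,0)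
\]
do not vanish at $(1,0)$, so they are nonzero polynomials. We claim that they
satisfy \eqref{eq:min}; this contradicts Lemma~\ref{lem:parity}.

Let $(\alpha_1,\alpha_2)$ be an admissible pair, and take $d$ exponentials
$e^{\lambda_it}$ as in Lemma~\ref{lem:exp}. They are algebraically independent over
$\mathbb R(t)$, and $\mathbb R(t,\alpha_1,\alpha_2)$ has transcendence degree at
most $2$ over $\mathbb R(t)$. So $d-2$ of them, say
$\beta_3,\dots,\beta_d\in\mathbb R[[t]]$, are algebraically independent over
$\mathbb R(t,\alpha_1,\alpha_2)$. For every $L\ge1$,
\[
u_1\mapsto\alpha_1,\qquad u_2\mapsto\alpha_2,\qquad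
u_i\mapsto t^L\beta_i\quad(3\le i\le d)
\]
defines an embedding $\varphi_L$ with $V_{\varphi_L}\in\mathcal V(u)$. We have
$\varphi_L(P)\equiv p(\alpha)$ and $\varphi_L(Q)\equiv q(\alpha)$ modulo
$t^L\mathbb R[[t]]$, and $p(\alpha),q(\alpha)\ne0$. So if $L$ is larger than
$\operatorname{ord}p(\alpha)$, $\operatorname{ord}q(\alpha)$ and
$\operatorname{ord}\alpha_1$, then
\[
v_{\varphi_L}(P)=\operatorname{ord}p(\alpha),\quad
v_{\varphi_L}(Q)=\operatorname{ord}q(\alpha),\quad
\min_iv_{\varphi_L}(u_i)=\min(\operatorname{ord}\alpha_1,\operatorname{ord}\alpha_2).
\]
Now \eqref{eq:g} for $\varphi_L$ is \eqref{eq:min} for $p,q$ and $\alpha$.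

The last sentence of the lemma holds because finitely generated fractional ideals
of a B\'ezout domain are principal.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first assertion is Proposition~\ref{prop:basic}. Let $d\ge2$ and suppose
$R_d=B_1\cap\dots\cap B_n$ with B\'ezout overrings $B_i$. Starting with
$u^{(0)}=(x_1,\dots,x_d)$, we construct coordinate systems
$u^{(0)},u^{(1)},\dots,u^{(n)}$ with
\[
\mathcal V(u^{(0)})\supseteq\mathcal V(u^{(1)})\supseteq\dots\supseteq
\mathcal V(u^{(n)})
\]
such that $B_k$ is contained in no member of $\mathcal V(u^{(k)})$, for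
$k=1,\dots,n$. Let $u^{(k-1)}$ be constructed. As $B_k$ is B\'ezout,
Lemma~\ref{lem:nonprincipal} provides $V\in\mathcal V(u^{(k-1)})$ and
$b\in B_k\setminus V$. Lemma~\ref{lem:blowup} provides a system $u^{(k)}$ with
$\mathcal V(u^{(k)})\subseteq\mathcal V(u^{(k-1)})$ such that $b$ lies in no
member of $\mathcal V(u^{(k)})$. Hence $B_k$ is contained in no member of
$\mathcal V(u^{(k)})$.

The family $\mathcal V(u^{(n)})$ is nonempty, and its members contain none of
$B_1,\dots,B_n$. This contradicts Lemma~\ref{lem:contain}.

So $R_2$, which is completely integrally closed and hence integrally closed, is not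
an intersection of two B\'ezout overrings, whether or not these are required to be
completely integrally closed. Both questions have a negative answer.
\end{proof}

\section{Trivial Picard groups and GCD overrings}

\begin{proof}[Proof of Theorem~\ref{thm:complements}{\rm (1)} and {\rm (2)}]
Let $d\ge2$ and let $B$ be an overring of $R_d$. Then $B$ is a Pr\"ufer domain:
if $N$ is a maximal ideal of $B$ and $\mathfrak p=N\cap R_d$, then
$(R_d)_{\mathfrak p}$ contains the localization of $R_d$ at a maximal ideal, so it
is a valuation ring, and so is $B_N\supseteq(R_d)_{\mathfrak p}$. Hence the nonzero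
finitely generated ideals of $B$ are invertible. By Theorem~\ref{thm:main} it
suffices to show that under either assumption in (1) invertible ideals of $B$ are
principal, for then $B$ is a B\'ezout domain.

If $\operatorname{Pic}(B)=0$, this is the definition. Let $B$ be a GCD domain, and
let $I=(a_1,\dots,a_k)$ be invertible. Let $h$ be a greatest common divisor of the
$a_i$ and write $a_i=hb_i$. Then $\gcd(b_1,\dots,b_k)=1$. Let $r,s\in B$,
$s\ne0$, be such that $(r/s)b_i\in B$ for all $i$. Then $s$ divides all $rb_i$, so
it divides $\gcd(rb_1,\dots,rb_k)=r\gcd(b_1,\dots,b_k)=r$, and $r/s\in B$. Thus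
$\{z\in K_d: zI\subseteq B\}=h^{-1}B$. As $I$ is invertible, this set is its
inverse, so $I=hB$.

The first sentence of (2) is Proposition~\ref{prop:one}. The second follows from the
first and Theorem~\ref{thm:main}, since PIDs are B\'ezout domains.
\end{proof}

\section{Dedekind domains}

It remains to prove Theorem~\ref{thm:complements}(3). Let $R$ be a Dedekind domain
with quotient field $K$; a field counts as a PID, and we may assume that $R$ is not
a field. Let $X$ be the set of maximal ideals of $R$ and $G$ the class group of
$R$. For $U\subseteq X$ let $\langle U\rangle\le G$ be the subgroup generated by the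
classes $[\mathfrak p]$, $\mathfrak p\in U$, and let
\[
R^U=\bigcap_{\mathfrak p\in X\setminus U}R_{\mathfrak p}\qquad(R^X=K).
\]
Passing from $R$ to $R^U$ discards the primes in $U$. The first step shows that
$R^U$ is a PID if the discarded primes generate the class group. If we can do this
with two disjoint sets, then no prime is discarded twice, and the two PIDs
intersect in $R$.

\begin{lemma}\label{lem:pid}
If $\langle U\rangle=G$, then $R^U$ is a PID.
\end{lemma}

\begin{proof}
Let $B=R^U$. If $\mathfrak q\in U$, then
$\mathfrak q^{-1}\subseteq R_{\mathfrak p}$ for all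
$\mathfrak p\in X\setminus\{\mathfrak q\}$, so $\mathfrak q^{-1}\subseteq B$ and
$1\in\mathfrak q\mathfrak q^{-1}\subseteq\mathfrak qB$. Hence $\mathfrak qB=B$ for
all $\mathfrak q\in U$. For every $\mathfrak p\in X$ there are, as
$\langle U\rangle=G$, an element $a\in K^*$ and a finite product with
$\mathfrak p=a\prod_{\mathfrak q\in U}\mathfrak q^{n_{\mathfrak q}}$,
$n_{\mathfrak q}\in\mathbb Z$. So $\mathfrak pB=aB$ is principal. It follows that
$JB$ is principal for every nonzero ideal $J$ of $R$, since $J$ is a product of
primes.

Let $I$ be a nonzero ideal of $B$. We show $I=(I\cap R)B$; then $I\cap R\ne0$ and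
$I$ is principal. Let $0\ne x\in I$. The ideal $\mathfrak a=\{r\in R:rx\in R\}$ is
the product of the $\mathfrak p^{-v_{\mathfrak p}(x)}$ over all $\mathfrak p$ with
$v_{\mathfrak p}(x)<0$. As $x\in B$, all these $\mathfrak p$ belong to $U$. So
$\mathfrak aB=B$, and since $\mathfrak ax\subseteq I\cap R$ we get
$x\in xB=x\mathfrak aB\subseteq(I\cap R)B$.
\end{proof}

\begin{lemma}\label{lem:cofinite}
$\langle X\setminus F\rangle=G$ for every finite $F\subseteq X$.
\end{lemma}

\begin{proof}
Let $\mathfrak p\in X$. By the Chinese remainder theorem there is $a\in R$ with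
$v_{\mathfrak p}(a)=1$ and $v_{\mathfrak q}(a)=0$ for all
$\mathfrak q\in F\setminus\{\mathfrak p\}$: take
$a\equiv\pi\bmod\mathfrak p^2$ with
$\pi\in\mathfrak p\setminus\mathfrak p^2$, and $a\equiv1\bmod\mathfrak q$ for these
$\mathfrak q$. Then $aR=\mathfrak pI$, where no prime in $F\cup\{\mathfrak p\}$
divides $I$. So $[\mathfrak p]=-[I]\in\langle X\setminus F\rangle$.
\end{proof}

\begin{lemma}\label{lem:disjoint}
There are disjoint $U_1,U_2\subseteq X$ with
$\langle U_1\rangle=\langle U_2\rangle=G$.
\end{lemma}

\begin{proof}
If $X$ is countable, one can choose finite sets of primes alternately for $U_1$ and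
$U_2$, using Lemma~\ref{lem:cofinite} to avoid those already chosen. In general we
exhaust $X$ by countable pieces, with Zorn's lemma.

Consider the triples $(W,U_1,U_2)$ with disjoint subsets $U_1,U_2$ of
$W\subseteq X$ and $\langle U_1\rangle=\langle U_2\rangle=\langle W\rangle$, ordered
by componentwise inclusion. The triple $(\emptyset,\emptyset,\emptyset)$ is one of
them. The union of a nonempty chain of such triples is again one, because the
subgroup generated by the union of a chain of sets is the union of the subgroups
generated by these sets. So there is a maximal triple $(W,U_1,U_2)$. If $W=X$ we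
are done, since $\langle X\rangle=G$. Suppose $W\ne X$.

For $\mathfrak p\in X$ and finite $F\subseteq X$, Lemma~\ref{lem:cofinite} writes
$[\mathfrak p]$ in terms of finitely many classes of primes outside $F$. Separating
the primes in $W$ from the others, we obtain a finite set
\begin{equation}\label{eq:T}
T(\mathfrak p,F)\subseteq X\setminus(W\cup F)\quad\text{with}\quad
[\mathfrak p]\in\langle W\rangle+\langle T(\mathfrak p,F)\rangle .
\end{equation}
Let $Y_0=\{\mathfrak p_0\}$ with $\mathfrak p_0\in X\setminus W$, let $Y_{k+1}$ be
the union of $Y_k$ and all $T(\mathfrak p,F)$ with $\mathfrak p\in Y_k$ and finite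
$F\subseteq Y_k$, and let $Y=\bigcup_kY_k$. Inductively each $Y_k$ is countable, so
$Y$ is a nonempty countable subset of $X\setminus W$. If $\mathfrak p\in Y$ and
$F\subseteq Y$ is finite, then some $Y_k$ contains $\mathfrak p$ and all elements of
$F$, so $T(\mathfrak p,F)\subseteq Y\setminus F$.

Enumerate $Y\times\{1,2\}$ as a finite or infinite sequence
$(\mathfrak p_k,i_k)$, $k\ge1$. Put inductively
$T_k=T(\mathfrak p_k,\,T_1\cup\dots\cup T_{k-1})$. The $T_k$ are pairwise disjoint
finite subsets of $Y$. Let
\[
U_i'=U_i\cup\bigcup_{i_k=i}T_k\qquad(i=1,2).
\]
Since $U_1,U_2\subseteq W$ are disjoint and $Y\cap W=\emptyset$, the sets $U_1',U_2'$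
are disjoint subsets of $W\cup Y$. The group $\langle U_i'\rangle$ contains
$\langle U_i\rangle=\langle W\rangle$, hence by \eqref{eq:T} the class of every
$\mathfrak p\in Y$, because $(\mathfrak p,i)$ occurs in the enumeration. So
$\langle U_1'\rangle=\langle U_2'\rangle=\langle W\cup Y\rangle$, and
$(W\cup Y,U_1',U_2')$ is a strictly larger triple, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}{\rm (3)}]
Let $U_1,U_2$ be as in Lemma~\ref{lem:disjoint}. By Lemma~\ref{lem:pid}, $R^{U_1}$
and $R^{U_2}$ are PID overrings of $R$. Since $U_1\cap U_2=\emptyset$, every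
$\mathfrak p\in X$ lies outside $U_1$ or outside $U_2$. Hence
$R^{U_1}\cap R^{U_2}=\bigcap_{\mathfrak p\in X}R_{\mathfrak p}=R$.
\end{proof}

\begin{thebibliography}{9}
\raggedright

\bibitem{BPR} Basu, Pollack, Roy, \emph{Algorithms in Real Algebraic Geometry},
Ch.~2.

\bibitem{FI} \emph{Finite Intersections Of Pid Or Factorial Overrings},
\url{https://www.cambridge.org/core/services/aop-cambridge-core/content/view/B43848F3B6FEE0FD810FE84A248A65A6/S0008439500007335a.pdf/finite_intersections_of_pid_or_factorial_overrings.pdf}.

\end{thebibliography}

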